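# Sums of uniform vectors on separated sets: thirteen points where the line allows twelve

## The counterexample and the classification for three summands

**Theorem 1.** Call a set of $k$ points in a normed space a $k$-block if their pairwise distances are at least $2$. For a random vector $X$ in a normed space $\mathcal M$ and $D>0$ put
$$\tilde Q(X,D)=\sup_A\mathbb P(X\in A),$$
where $A$ runs through all open sets of diameter $D$ in $\mathcal M$. Let $U_1,U_2,U_3$ be independent and uniform on the $4$-block $\{-3,-1,1,3\}\subset\mathbb R$. There are a norm on $\mathbb R^{12}$ and independent random vectors $X_1,X_2,X_3$, each uniform on a $4$-block, such that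
$$\tilde Q(X_1+X_2+X_3,2)\ \ge\ \frac{13}{64},\qquad\text{while}\qquad \tilde Q(U_1+U_2+U_3,2)=\frac{12}{64}.$$

The theorem disproves the following statement, which is posed as a conjecture in the slides "Anticoncentration via the Strong Perfect Graph Theorem".

**Conjecture (false in general).** If $X_1,\dots,X_n$ are independent random vectors in a normed space, each uniform on some $k$-block, then
$$\tilde Q(X_1+\dots+X_n,2)\le\tilde Q(U_1+\dots+U_n,2),$$
where the $U_i$ are independent and uniform on the $k$-block $\{-k+1,-k+3,\dots,k-3,k-1\}$ in $\mathbb R$ with the usual absolute value.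

We shall also see how far the conjecture fails and where it survives. Let $c_n(k)$ be the largest coefficient of $(1+x+\dots+x^{k-1})^n$. The next section shows that the right-hand side above equals $c_n(k)/k^n$. Let $Q_n(k)$ be the supremum of $\tilde Q(X_1+\dots+X_n,2)$ over all normed spaces and all independent $X_1,\dots,X_n$, each uniform on a $k$-block. The conjecture for the pair $(n,k)$ is the inequality $Q_n(k)\le c_n(k)/k^n$.

**Theorem 2.**

1. $Q_n(k)\le\dfrac{k^2-k+1}{k^3}$ for all $n\ge3$. For $n=3$ equality holds, and is attained, whenever $k$ or $k+1$ is prime.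
2. $Q_3(k)=(1-o(1))/k$ as $k\to\infty$, whereas the conjectured value is $\lfloor\frac{3k^2+1}4\rfloor/k^3\sim\frac3{4k}$. Since $Q_n(k)\le1/k$, the conjectured bound is violated asymptotically by the maximal possible factor $4/3$.
3. For $n=3$ the conjecture is true for $k\le3$ and false for every $k\ge4$.
4. The conjecture is true if $n\le2$, if $k\le2$, and for $(n,k)=(3,3)$ and $(4,3)$.

So the cases $n\le3$ are completely classified. The cases with $n\ge4$, $k\ge3$ and $(n,k)\ne(4,3)$ are not decided here.

In words: each $X_i$ picks one of $k$ far-apart points, and we ask how much of the sum can be caught by one open set of diameter $2$. On the line, with equally spaced points, the best set catches the most likely value. The conjecture says that no norm in any dimension does better. Theorem 1 exhibits a norm in which $13$ of the $64$ sums crowd together, although the line only permits $12$. The bound $Q_n(k)\le1/k$ is easy, for all $n\ge 1$: fix $X_2,\dots,X_n$; then $X_1$ must lie in a translate of $A$, and such a translate contains at most one point of a $k$-block (Lemma 3(a) below).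

All normed spaces are real and nonzero. (In the zero space there is no open set of diameter $2$, and a $k$-block with $k\ge2$ does not exist.)

## Open sets of diameter two, and the sums on the line

Examples of blocks: $\{-3,-1,1,3\}$ is a $4$-block in $\mathbb R$; the vertices of an equilateral triangle with side $2$ form a $3$-block in the Euclidean plane. The word "open" matters in the definition of $\tilde Q$: the closed interval $[0,2]$ has diameter $2$ and contains two points at distance $2$. For open sets this cannot happen, and the first lemma turns "lying in an open set of diameter $2$" into a condition on pairs.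

**Lemma 3.** Let $\mathcal M$ be a nonzero normed space.
(a) Two points of an open set $A$ of diameter $2$ are at distance $<2$.
(b) Every finite nonempty $P\subset\mathcal M$ with pairwise distances $<2$ lies in an open set of diameter exactly $2$.

*Proof.* (a) Suppose $a,b\in A$ and $\|a-b\|\ge2$. Since $A$ is open, $a+\varepsilon(a-b)\in A$ for some $\varepsilon>0$. Its distance from $b$ is $(1+\varepsilon)\|a-b\|>2$, a contradiction.

(b) Let $\delta<2$ be the largest distance in $P$ (so $\delta=0$ if $P$ is a single point) and put $r=(2-\delta)/2>0$. Let $A$ be the union of the open balls $B(p,r)$, $p\in P$. It is open, and two of its points are at distance less than $\delta+2r=2$, so its diameter is at most $2$. If $\delta>0$, choose $p,q\in P$ with $\|p-q\|=\delta$ and put $u=(p-q)/\delta$. For $0<\theta<1$ the points $p+\theta ru$ and $q-\theta ru$ lie in $A$ and differ by $(\delta+2\theta r)u$, whose norm tends to $2$ as $\theta\uparrow1$. If $\delta=0$, then $A$ is a ball of radius $1$ in a nonzero space and has diameter $2$. $\square$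

Now take the sums on the line. Write $U_i=2\xi_i-(k-1)$ with $\xi_i$ uniform on $\{0,\dots,k-1\}$. Distinct values of $U_1+\dots+U_n$ differ by at least $2$, so by Lemma 3(a) an open set of diameter $2$ contains at most one value, and by Lemma 3(b) each value lies in such a set. The number of ways to get $\xi_1+\dots+\xi_n=m$ is the coefficient of $x^m$ in $(1+x+\dots+x^{k-1})^n$. Hence
$$\tilde Q(U_1+\dots+U_n,2)=\frac{c_n(k)}{k^n}.\tag{1}$$
For $k=3$, $n=2$ the values $-4,-2,0,2,4$ have probabilities $\frac19,\frac29,\frac39,\frac29,\frac19$, and $\tilde Q=3/9$. For $k=4$, $n=3$ the coefficients are $1,3,6,10,12,12,10,6,3,1$, which gives the value $12/64$ in Theorem 1. The $U_i$ are themselves uniform on $k$-blocks, so always $Q_n(k)\ge c_n(k)/k^n$, and the conjecture for $(n,k)$ says that equality holds.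

## One summand, two summands, and two-point blocks

We first look for proofs in small cases. They settle the first two items of Theorem 2(4).

If $k=1$, the right-hand side of the conjecture is $1$. If $n=1$, then $A$ contains at most one point of the block, so both sides equal $1/k$.

Let $n=2$, with blocks $\{b_{1,s}\}$ and $\{b_{2,s}\}$. Two sums $b_{1,s}+b_{2,t}$ and $b_{1,s}+b_{2,t'}$ with $t\ne t'$ are at distance $\|b_{2,t}-b_{2,t'}\|\ge2$, so $A$ contains at most one sum for each $s$. Thus $A$ catches at most $k$ of the $k^2$ sums, and $c_2(k)=k$ (the coefficient of $x^{k-1}$). The conjecture holds for $n=2$.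

The case $k=2$ is due to Kleitman (*On a lemma of Littlewood and Offord on the distributions of linear combinations of vectors*, Adv. Math. 5 (1970), 155–157). Its proof is the natural model for a proof of the whole conjecture: partition the sums into few blocks, because an open set of diameter $2$ meets each block at most once.

**Proposition 4.** The conjecture holds for $k=2$ and all $n$.

*Proof.* Translating the $X_i$ does not change $\tilde Q$, so let $X_i\in\{0,a_i\}$ with $\|a_i\|\ge2$. The $2^n$ sums $\sum_{i\in I}a_i$ are indexed by the subsets $I\subset\{1,\dots,n\}$.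

**Step 1: a partition of the sums.** This step produces blocks with controlled sizes. We claim that the indexed sums can be partitioned into blocks of sizes $n+1-2i$, $0\le i\le n/2$, with exactly $\binom ni-\binom n{i-1}$ blocks of size $n+1-2i$. For $n=0$ there is one sum and one block of size $1$. Suppose the claim holds for $n$, let $D$ be one of the blocks, of size $s\ge1$, and let $a=a_{n+1}$. By Hahn–Banach there is a linear functional $f$ of norm one with $f(a)=\|a\|$. Choose $x^*\in D$ maximizing $f$ on $D$. For every $x\in D$,
$$\|x^*+a-x\|\ge f(x^*-x)+f(a)\ge\|a\|\ge2 .$$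
So $D\cup\{x^*+a\}$ is a block of size $s+1$. The rest of $D\cup(D+a)$ is $(D+a)\setminus\{x^*+a\}$, a block of size $s-1$, dropped if it is empty.

**Step 2: counting the blocks.** We need their number. Let $b_n(s)$ be the number of blocks of size $s\ge1$, and $b_n(0)=0$. Step 1 gives $b_{n+1}(s)=b_n(s-1)+b_n(s+1)$ for $s\ge1$. For $s=(n+1)+1-2i$ with $0\le i\le(n+1)/2$ we have $s-1=n+1-2i$ and $s+1=n+1-2(i-1)$, so
$$b_{n+1}(s)=\binom ni-\binom n{i-1}+\binom n{i-1}-\binom n{i-2}=\binom{n+1}i-\binom{n+1}{i-1}$$
by Pascal's rule. The boundary cases fit. If $s=1$, then $n$ is odd and $i=(n+1)/2$, and $\binom ni-\binom n{i-1}=0=b_n(0)$. If $i=0$, then $s+1=n+3$ is not a size that occurs, and the corresponding binomials vanish. Sizes of the other parity never occur. This proves the claim.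

**Step 3: conclusion.** An open set of diameter $2$ contains at most one sum from each block, and the number of blocks is
$$\sum_{0\le i\le n/2}\Big(\binom ni-\binom n{i-1}\Big)=\binom n{\lfloor n/2\rfloor}=c_n(2).\qquad\square$$

To treat $k\ge3$ in the same way, we would add a new block $\{b_1,\dots,b_k\}$ to an old block $D$ and split the sums. The argument for $k=2$ used one functional $f$ that separates the new points as well as their norm does. For $k=3$ we would need one norm-one $f$ whose values at $b_1,b_2,b_3$ are pairwise at least $2$ apart. Then the two extreme values differ by at least $4$, so two of the points are at distance at least $4$. For the equilateral triangle with side $2$ this is false. Each pair $b_j,b_l$ has its own norming functional, but no single functional serves all pairs, and here the argument stops. Theorem 1 shows more: in its normed space the $64$ sums cannot be partitioned into $12$ blocks at all, since two of $13$ sums at pairwise distances $<2$ would lie in a common block.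

The same observation tells us where a counterexample can come from. We may design a norm in which *each pair* has a functional of its own. The next section finds exactly what constraint remains.

## From averages to disjoint convex hulls

Here is an obstruction by hand. Let $n=3$, $k=2$, and suppose the four sums $s_x=b_{1,x_1}+b_{2,x_2}+b_{3,x_3}$ with $x=(1,1,1),(1,2,2),(2,1,2),(2,2,1)$ all lie in $A$. Any two of these triples differ in two coordinates, so no pair of them is forbidden for the simple reason used for $n=2$. But
$$b_{1,1}-b_{1,2}=\tfrac12\big(s_{111}+s_{122}\big)-\tfrac12\big(s_{212}+s_{221}\big),$$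
because the second and third blocks cancel. The right-hand side is an average of differences $s_x-s_y$ of norm $<2$, so $\|b_{1,1}-b_{1,2}\|<2$, a contradiction. We shall now see that cancellations of this kind are the *only* obstruction.

Notation: $[k]=\{1,\dots,k\}$; $E$ is the real vector space with basis $e_{t,s}$ ($1\le t\le n$, $s\in[k]$) and coordinates $v_{t,s}$. For $x\in[k]^n$ put
$$v_x=\sum_{t}e_{t,x_t},\qquad \pi_i(x)=\sum_{t\ne i}e_{t,x_t}.$$

**Definition.** For $F\subset[k]^n$ let $F_{ij}=\{x\in F:x_i=j\}$ and $K_{ij}(F)=\operatorname{conv}\{\pi_i(x):x\in F_{ij}\}$. The set $F$ is **good** if $K_{ij}(F)\cap K_{il}(F)=\emptyset$ for all $i$ and all $j\ne l$. Let $N_n(k)$ be the maximal size of a good set in $[k]^n$.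

The four triples above do not form a good set: $K_{11}$ and $K_{12}$ both contain $\frac12(e_{2,1}+e_{2,2}+e_{3,1}+e_{3,2})$. For an example of good sets, consider a layer $F=\{x\in[k]^n:x_1+\dots+x_n=m\}$. The functional $v\mapsto\sum_{t\ne i}\sum_s s\,v_{t,s}$ is constant, equal to $m-j$, on $K_{ij}(F)$, so these hulls are disjoint for different $j$. Hence $N_n(k)\ge c_n(k)$. Note that a layer uses one functional for all pairs $j,l$, while goodness allows a different one for each pair.

If two points of $F$ differ only in coordinate $i$, then $\pi_i$ takes the same value at both, and $F$ is not good. So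
$$\text{any two distinct points of a good set differ in at least two coordinates.}\tag{2}$$

The next lemma builds the norm from the separating functionals. We shall use it twice, once with explicit functionals and once in general.

**Lemma 5.** Let $n,k\ge2$ and let $F\subset[k]^n$ be nonempty. For every $i$ and all $j>l$ let $\psi_{i,j,l}$ be a linear functional on $E$ that depends only on the coordinates $v_{t,s}$ with $t\ne i$, and suppose that for all $x\in F$
$$|\psi_{i,j,l}(v_x)|<\tfrac12,\qquad \psi_{i,j,l}(v_x)<0\ \text{ if }x_i=j,\qquad \psi_{i,j,l}(v_x)>0\ \text{ if }x_i=l .$$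
Put $\varphi_{i,j,l}(v)=v_{i,j}-v_{i,l}+\psi_{i,j,l}(v)$ and
$$\|v\|=\max\Big\{\max_{i,\,j>l}|\varphi_{i,j,l}(v)|,\ \max_{t,s}|v_{t,s}|\Big\}.$$
Let $X_i$ be uniform on $\{e_{i,s}:s\in[k]\}$, independently. Then $\|\cdot\|$ is a norm, each $\{e_{i,s}\}_s$ is a $k$-block, and $\tilde Q(X_1+\dots+X_n,2)\ge|F|/k^n$.

*Proof.* The expression is a maximum of absolute values of linear functionals, hence a seminorm, and it dominates the sup norm, hence it is a norm. For $j>l$ the functional $\psi_{i,j,l}$ vanishes at $e_{i,j}$ and $e_{i,l}$, so $\varphi_{i,j,l}(e_{i,j}-e_{i,l})=2$ and $\|e_{i,j}-e_{i,l}\|\ge2$. This gives the blocks.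

Next we bound the distances between the $v_x$, $x\in F$. If $x_i=j$, then $\varphi_{i,j,l}(v_x)=1+\psi_{i,j,l}(v_x)\in(\frac12,1)$. If $x_i=l$, then it is $-1+\psi_{i,j,l}(v_x)\in(-1,-\frac12)$. Otherwise it is $\psi_{i,j,l}(v_x)\in(-\frac12,\frac12)$. In all cases $|\varphi_{i,j,l}(v_x)|<1$, so $|\varphi_{i,j,l}(v_x-v_y)|<2$ for $x,y\in F$. The coordinates of $v_x-v_y$ have absolute value at most $1$. There are finitely many functionals, so $\|v_x-v_y\|<2$. By Lemma 3(b) the $|F|$ distinct points $v_x$, $x\in F$, lie in one open set of diameter $2$, and each is a value of $X_1+\dots+X_n$ with probability $k^{-n}$. $\square$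

The signs are what makes this work: $v_{i,j}-v_{i,l}$ alone takes the values $\pm1$ on $F$ and would give distances equal to $2$. The small correction $\psi$ pushes both values inwards and costs nothing on the block $\{e_{i,s}\}_s$, because it ignores coordinate $i$.

**Proposition 6.** $Q_n(k)=N_n(k)/k^n$, and the supremum is attained.

*Proof.* If $k=1$, then $[k]^n$ is a single point, which is good, and both sides are $1$. Let $k\ge2$.

**Step 1: the sums in $A$ form a good set.** This gives $Q_n(k)\le N_n(k)/k^n$. Let $X_i$ be uniform on the block $\{b_{i,s}:s\in[k]\}$ in some normed space, let $A$ be open of diameter $2$, put $s_x=\sum_tb_{t,x_t}$ and $F=\{x:s_x\in A\}$. Then $\mathbb P(\sum X_i\in A)=|F|/k^n$. Suppose $F$ is not good, so that for some $i$, some $j\ne l$ and some probability weights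
$$\sum_{x\in F_{ij}}\lambda_x\pi_i(x)=\sum_{y\in F_{il}}\mu_y\pi_i(y).$$
The linear map with $e_{t,s}\mapsto b_{t,s}$ sends $\pi_i(x)$ to $s_x-b_{i,x_i}$. Applying it gives $\sum\lambda_xs_x-b_{i,j}=\sum\mu_ys_y-b_{i,l}$, that is,
$$b_{i,j}-b_{i,l}=\sum_{x,y}\lambda_x\mu_y(s_x-s_y).$$
By Lemma 3(a) all $s_x-s_y$ have norm $<2$, and there are finitely many, so $\|b_{i,j}-b_{i,l}\|<2$. This contradicts the block property.

**Step 2: every good set is realized.** This gives the reverse inequality and attainment. Let $F$ be good of size $N_n(k)\ge1$. If $n=1$, then every $\pi_1(x)$ is the empty sum $0$, so goodness means $|F|=1$, and any block gives $\tilde Q=1/k$. Let $n\ge2$. We produce the functionals of Lemma 5. Fix $i$ and $j>l$. If $K_{ij}$ and $K_{il}$ are both nonempty, they are disjoint compact convex sets, so by strict separation there are a linear functional $g$ in the coordinates $v_{t,s}$, $t\ne i$, and a number $h$ with $g<h$ on $K_{ij}$ and $g>h$ on $K_{il}$. All $\pi_i(x)$ satisfy $\sum_{t\ne i,s}v_{t,s}=n-1$, so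
$$\psi(v)=g(v)-\frac h{n-1}\sum_{t\ne i,\,s}v_{t,s}$$
is a linear functional that is negative on $K_{ij}$ and positive on $K_{il}$. If exactly one of the two sets is empty, take $\psi=\mp\sum_{t\ne i,s}v_{t,s}$ with the sign required on the other; if both are empty, take $\psi=0$. A positive multiple of $\psi$ satisfies $|\psi(\pi_i(x))|<\frac12$ on the finite set $F$, and $\psi(v_x)=\psi(\pi_i(x))$. Now Lemma 5 applies and gives $\tilde Q\ge|F|/k^n=N_n(k)/k^n$. With Step 1 this is an equality, and by Lemma 5 it is reached by an actual open set. $\square$

So the conjecture for $(n,k)$ is equivalent to $N_n(k)=c_n(k)$. It says that no good set is larger than the largest layer.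

**Lemma 7.** Subsets of good sets are good. If $F\subset[k]^n$ is good, $n\ge2$, then each slice $F_{n,c}$, viewed in $[k]^{n-1}$, is good. Hence $N_n(k)\le kN_{n-1}(k)$, that is, $Q_n(k)\le Q_{n-1}(k)$.

*Proof.* Passing to a subset shrinks the hulls. If for the slice two hulls, for a coordinate $i\le n-1$ and values $j\ne l$, had a common point $w$, then $w+e_{n,c}$ would lie in $K_{ij}(F)\cap K_{il}(F)$, since $\pi_i$ of a point of $F_{n,c}$ is $\pi_i$ of the shortened point plus $e_{n,c}$. The $k$ slices have size at most $N_{n-1}(k)$ each. $\square$

## A norm on $\mathbb R^{12}$ with thirteen close sums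

We look for a good set of size $13$ in $[4]^3$. The largest layers have size $12$. Take the layer $x_1+x_2+x_3=7$ and add one far corner:
$$F=\{x\in[4]^3:x_1+x_2+x_3=7\}\cup\{(4,4,4)\},\qquad|F|=13 .$$
On the line this corner would have sum $12$, far away from $7$. Here it only matters that the slices with value $4$, which have gained a point, can still be separated from the others.

*Proof of Theorem 1.* The value $12/64$ was computed after (1). We verify the hypotheses of Lemma 5 for $F$.

**Step 1: the slices.** We list what has to be separated. $F$ is invariant under permutations of the coordinates, so the set $S_j$ of pairs formed by the other two coordinates of those $x\in F$ that have a given coordinate equal to $j$ does not depend on which coordinate it is: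
$$S_4=\{(1,2),(2,1),(4,4)\},\quad S_3=\{(1,3),(2,2),(3,1)\},$$
$$S_2=\{(1,4),(2,3),(3,2),(4,1)\},\quad S_1=\{(2,4),(3,3),(4,2)\}.$$

**Step 2: functions that separate the slices.** For $j>l$ we want $\alpha_{jl}:[4]\to\mathbb R$ with
$$\alpha_{jl}(y)+\alpha_{jl}(z)<0\ \text{ on }S_j,\qquad \alpha_{jl}(y)+\alpha_{jl}(z)>0\ \text{ on }S_l.\tag{3}$$
For $3\ge j>l\ge1$ the corner is not involved, and the layer functional, shifted, does it: put $\alpha_{jl}(s)=s-\frac{14-j-l}4$. On $S_j$ the sum in (3) is $(7-j)-7+\frac{j+l}2=\frac{l-j}2<0$, and on $S_l$ it is $(7-l)-7+\frac{j+l}2=\frac{j-l}2>0$.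

For $j=4$ we solve for the values one after another. Write $\alpha_s$ for $\alpha_{4l}(s)$. The pair $(4,4)$ demands $\alpha_4<0$; put $\alpha_4=-1$. The pair $(1,2)$ demands $\alpha_1+\alpha_2<0$; put $\alpha_1+\alpha_2=-1$.

For $l=3$: put $\alpha_2=1$, so that $(2,2)$ has sum $2$. Then $\alpha_1=-2$, and $\alpha_3=3$ makes $(1,3)$ have sum $1$.

For $l=2$: the pair $(1,4)$ should have sum $1$, so $\alpha_1=2$. Then $\alpha_2=-3$, and $\alpha_3=4$ makes $(2,3)$ have sum $1$.

For $l=1$: the pair $(2,4)$ should have sum $1$, so $\alpha_2=2$. Then $\alpha_1=-3$, and $\alpha_3=1$ makes $(3,3)$ have sum $2$.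

Thus
$$\alpha_{43}=(-2,1,3,-1),\qquad\alpha_{42}=(2,-3,4,-1),\qquad\alpha_{41}=(-3,2,1,-1).$$
In all three cases the sums on $S_4$ are $-1,-1,-2$. On $S_3$ those of $\alpha_{43}$ are $1,2,1$. On $S_2$ those of $\alpha_{42}$ are $1,1,1,1$. On $S_1$ those of $\alpha_{41}$ are $1,2,1$. So (3) holds for all $j>l$. Moreover $|\alpha_{jl}|\le4$ always: for $j\le3$ the shift lies between $\frac94$ and $\frac{11}4$, so $|\alpha_{jl}|\le\frac74$.

**Step 3: the norm.** We scale the functions so that Lemma 5 applies. For $i\in\{1,2,3\}$ and $j>l$ let
$$\psi_{i,j,l}(v)=\frac1{20}\sum_{t\ne i}\sum_{s=1}^4\alpha_{jl}(s)\,v_{t,s}.$$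
For $x\in F$, $\psi_{i,j,l}(v_x)$ is $\frac1{20}$ times the sum of $\alpha_{jl}$ at the two coordinates of $x$ other than $x_i$. So $|\psi_{i,j,l}(v_x)|\le\frac8{20}<\frac12$, and by (3) it is negative if $x_i=j$ and positive if $x_i=l$. Lemma 5 gives a norm on $E=\mathbb R^{12}$, explicitly
$$\|v\|=\max\Big\{\max_{i,\,j>l}\Big|v_{i,j}-v_{i,l}+\frac1{20}\sum_{t\ne i}\sum_{s=1}^4\alpha_{jl}(s)v_{t,s}\Big|,\ \max_{t,s}|v_{t,s}|\Big\},$$
for which the $X_i$ uniform on $\{e_{i,1},\dots,e_{i,4}\}$ satisfy $\tilde Q(X_1+X_2+X_3,2)\ge13/64$. $\square$

## Three summands: cycles in bipartite graphs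

For $n=3$ goodness becomes a condition on graphs. Fix a coordinate $i$, and let $t,t'$ be the other two. Take the bipartite graph with vertex set $\{t\}\times[k]\,\cup\,\{t'\}\times[k]$, having $2k$ vertices, and let each $x\in F_{ij}$ be the edge joining $(t,x_t)$ and $(t',x_{t'})$. Then $\pi_i(x)=e_{t,x_t}+e_{t',x_{t'}}$ is the indicator vector of the edge, and a point of $K_{ij}(F)$ records the total weight at each vertex.

**Lemma 8.** $F\subset[k]^3$ is good if and only if (a) any two distinct points of $F$ differ in at least two coordinates, and (b) for each $i$ and $j\ne l$ the bipartite graph with edge set $F_{ij}\cup F_{il}$ has no cycle.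

*Proof.* Condition (a) is necessary by (2). Assume (a). Two points of $F_{ij}$ cannot share another coordinate, so the edges of $F_{ij}$ are pairwise disjoint: $F_{ij}$ is a matching, and so is $F_{il}$. The two matchings have no common edge, since a common edge would give two points differing only in coordinate $i$. It remains to show that, for fixed $i$ and $j\ne l$, the hulls meet if and only if $F_{ij}\cup F_{il}$ has a cycle.

Suppose the hulls have a common point. Then there are probability weights $\lambda$ on $F_{ij}$ and $\mu$ on $F_{il}$ with equal weight sums at every vertex. Consider the edges of positive weight; there is at least one. If a vertex lies on an edge of positive $\lambda$-weight, its $\mu$-sum is positive, so it also lies on an edge of positive $\mu$-weight, and vice versa. Since both sets are matchings without a common edge, every vertex on these edges has degree exactly $2$. A nonempty finite graph with all degrees $2$ contains a cycle.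

Conversely, along a cycle in $F_{ij}\cup F_{il}$ two consecutive edges cannot belong to the same matching, so the cycle alternates. Say it has $m$ edges from each matching. Weight $1/m$ on each of its edges gives weights $\lambda,\mu$ that put $1/m$ at every vertex of the cycle. This is a common point. $\square$

In the set $F$ of Theorem 1 the slices $S_4$ and $S_2$ together form a single path with $7$ edges. Writing $L_y$ and $R_z$ for the vertices, it is $L_3R_2L_1R_4L_4R_1L_2R_3$. A forest on $8$ vertices has at most $7$ edges, so this pair of slices is as full as possible. This edge count gives the upper bound in general.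

**Proposition 9.** In a good set $F\subset[k]^3$, in each coordinate direction every slice has size at most $k$ and at most one slice has size $k$. Consequently
$$N_3(k)\le k+(k-1)^2=k^2-k+1,\tag{4}$$
and $Q_n(k)\le(k^2-k+1)/k^3$ for all $n\ge3$.

*Proof.* A slice is a matching between two sets of $k$ vertices, so it has at most $k$ edges. Two slices in the same direction have no common edge, and together they form a forest on $2k$ vertices, so $|F_{ij}|+|F_{il}|\le2k-1$ for $j\ne l$. Hence at most one of the $k$ slices has $k$ elements and the others have at most $k-1$. Summing over the slices gives (4). By Proposition 6, $Q_3(k)\le(k^2-k+1)/k^3$, and $Q_n(k)\le Q_3(k)$ for $n\ge3$ by Lemma 7. $\square$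

For $k=4$ the bound is $13$, so $N_3(4)=13$ and the supremum $Q_3(4)$ is exactly $13/64$. For $k=1,2,3$ the bound is $1,3,7$, while $c_3(1)=1$, $c_3(2)=3$ and $c_3(3)=7$ (the coefficients of $(1+x+x^2)^3$ are $1,3,6,7,6,3,1$). So the conjecture holds for $n=3$, $k\le3$, which includes the case $(3,3)$ of Theorem 2(4).

## Cutting down the addition table of $\mathbb Z_p$

We want good sets that reach (4). Condition (a) of Lemma 8 says that $F$ is a partial Latin square: $x_3$ is a symbol written in row $x_1$ and column $x_2$, with no repetition in a row or a column. A natural first try is a full Latin square, with $k^2$ points. By Proposition 9 it fails for every $k\ge2$, since all its slices have size $k$. We therefore start from a Latin square in which any two slices form a single long cycle, so that deleting one edge destroys it. The addition table modulo a prime has this property.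

**Lemma 10.** Let $p$ be prime and $G=\{(x,y,z)\in\mathbb Z_p^3:x+y+z=0\}$. A set $F\subset G$ is good if and only if for each coordinate $i$ there is at most one $j$ with $G_{ij}\subset F$.

*Proof.* Two coordinates of a point of $G$ determine the third, so $G$, and hence $F$, satisfies (a). By symmetry consider $i=3$ and $j\ne l$. In the graph $G_{3j}\cup G_{3l}$ each vertex lies on one edge of each kind. Start from a vertex $x$ on the first side, follow the edge of $G_{3j}$ to $y=-j-x$, and then the edge of $G_{3l}$ to $x'=-l-y=x+(j-l)$. Since $j-l\ne0$ generates $\mathbb Z_p$, we visit all $p$ vertices of the first side before returning, so the graph is a single cycle through all $2p$ vertices. Hence $F_{3j}\cup F_{3l}$ is acyclic if and only if some edge is missing, that is, not both $G_{3j}$ and $G_{3l}$ are contained in $F$. Now apply Lemma 8. $\square$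

**Construction A ($k=p$ an odd prime).** Let $F=G\setminus\{(x,x,-2x):x\ne0\}$. We delete $p-1$ points. Every slice $G_{ij}$ with $j\ne0$ loses a point: for $i=1,2$ the one with $x=j$, for $i=3$ the one with $-2x=j$, which is solvable because $p$ is odd. So at most the slice $j=0$ is complete in each direction, $F$ is good by Lemma 10, and $|F|=k^2-(k-1)=k^2-k+1$.

For $p=3$ the deleted points are $(1,1,1)$ and $(2,2,2)$, and $F$ consists of $(0,0,0)$ and the six permutations of $(0,1,2)$. The slices $x=0$ and $x=1$ form the path $L_1R_2L_0R_0L_2R_1$.

**Construction B ($k+d=p$ prime, $d\ge1$, $2d\le k+1$).** We restrict the table of $\mathbb Z_p$ to $k$ rows, $k$ columns and $k$ symbols. Choose $R,C,S\subset\mathbb Z_p$ of size $k$ with complements $R^c=C^c=\{0,\dots,d-1\}$ and with $S^c$ a $d$-set disjoint from $\{-(x+y):x\in R^c,\,y\in C^c\}$. The last set has at most $2d-1$ elements, because the sums $x+y$ come from $0,1,\dots,2d-2$. It leaves at least $p-(2d-1)=k-d+1\ge d$ elements, so $S^c$ exists. Let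
$$F=G\cap(R\times C\times S).$$

First we check that $F$ is good. No slice of $G$ is contained in $F$: a slice in coordinate $1$ or $3$ contains a point with $y\in C^c$, since $y$ can be prescribed there, and a slice in coordinate $2$ contains a point with $x\in R^c$. By Lemma 10, $F$ is good in $\mathbb Z_p^3$. Only the hulls with values in $R$, $C$, $S$ are nonempty, so after identifying each of $R,C,S$ with $[k]$ it is a good set in $[k]^3$.

Then we count. $G$ has $p^2$ points. Those with $x\in R^c$ number $dp$, and likewise for $y\in C^c$ and for $z\in S^c$. Those satisfying two given conditions of the three number $d^2$, since two coordinates determine the third. None satisfies all three, by the choice of $S^c$. By inclusion–exclusion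
$$|F|=p^2-3dp+3d^2=(k+d)^2-3d(k+d)+3d^2=k^2-kd+d^2.\tag{5}$$

For $k=4$, $d=1$, $p=5$ we may take $S^c=\{1\}$. Of the $16$ pairs $x,y\in\{1,2,3,4\}$ we delete those with $x+y=4$, namely $(1,3),(2,2),(3,1)$, and $13$ remain: another set with the size found in Theorem 1.

*Proof of Theorem 2(1).* The inequality is Proposition 9. If $k$ is an odd prime, Construction A gives equality in (4). If $k+1$ is prime, Construction B with $d=1$ is available (since $2\le k+1$) and (5) gives $k^2-k+1$. The prime $k=2$ is covered because $k+1=3$ is prime. By Proposition 6, $Q_3(k)=(k^2-k+1)/k^3$ in these cases, and the supremum is attained. $\square$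

## Comparison with the largest coefficient

**Lemma 11.** $c_3(k)=\lfloor\frac{3k^2+1}4\rfloor$, that is, $\frac{3k^2+1}4$ for odd $k$ and $\frac{3k^2}4$ for even $k$.

*Proof.* The coefficient of $x^m$ counts triples in $\{0,\dots,k-1\}^3$ with sum $m$. For $m\le k-1$ it is $\binom{m+2}2$, which increases with $m$. The coefficients are symmetric under $m\mapsto3k-3-m$, so the maximum is attained with $k-1\le m\le2k-2$. For such $m$ the third entry is $m-x-y$, so we count the pairs $(x,y)\in\{0,\dots,k-1\}^2$ with $m-k+1\le x+y\le m$. Put $a=m-k+1$ and $b=2k-2-m$, so $a,b\ge0$ and $a+b=k-1$. The pairs with $x+y\le a-1$ number $\frac{a(a+1)}2$. The pairs with $x+y\ge m+1$ become, after $x\mapsto k-1-x$ and $y\mapsto k-1-y$, the pairs with sum at most $b-1$, and number $\frac{b(b+1)}2$. So the coefficient is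
$$k^2-\frac{a(a+1)}2-\frac{b(b+1)}2=k^2-\frac{a^2+b^2+k-1}2 ,$$
which is maximal when $|a-b|\le1$. For odd $k$, $a=b=\frac{k-1}2$ gives $k^2-\frac{k^2-1}4=\frac{3k^2+1}4$. For even $k$, $\{a,b\}=\{\frac k2,\frac k2-1\}$ gives $a^2+b^2+k-1=\frac{k^2}2$ and the value $\frac{3k^2}4$. $\square$

*Proof of Theorem 2(3).* The conjecture for $n=3$, $k\le3$ was verified after Proposition 9. Let $k\ge4$; we must show $N_3(k)>c_3(k)$. Since $c_3(k)\le\frac{3k^2+1}4$, the two identities
$$k^2-k+1-\frac{3k^2+1}4=\frac{(k-1)(k-3)}4,\qquad k^2-kd+d^2-\frac{3k^2+1}4=\frac{(k-2d)^2-1}4$$
show what is enough. The first is positive for $k\ge4$, so Construction A settles prime $k$. The second is positive if $k-2d\ge2$, so by (5) Construction B settles every $k$ for which $k+d$ is prime for some $1\le d\le\frac{k-2}2$; then $2d\le k+1$ holds as well.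

**Step 1: $k\ge25$.** Here a prime comes from a theorem of Nagura (*On the interval containing at least one prime number*, Proc. Japan Acad. 28 (1952), 177–181): there is a prime in $[k,6k/5]$. Either $k$ is prime, or the prime is $k+d$ with $1\le d\le\frac k5\le\frac{k-2}2$, where the last inequality holds for $k\ge\frac{10}3$.

**Step 2: composite $k$ with $4\le k\le24$.** Here we list primes $k+d$ by hand: $4\to5$, $6\to7$, $8\to11$, $9\to11$, $10\to11$, $12\to13$, $14\to17$, $15\to17$, $16\to17$, $18\to19$, $20\to23$, $21\to23$, $22\to23$, $24\to29$. In each case $1\le d\le\frac{k-2}2$: for $k=4$ and $k=6$ we have $d=1$; for $k=8$, $d=3=\frac{8-2}2$; for $k=9$, $d=2\le3.5$; for $10\le k\le22$, $d\le3\le4$; for $k=24$, $d=5\le11$.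

So $Q_3(k)=N_3(k)/k^3>c_3(k)/k^3$ for all $k\ge4$. $\square$

*Proof of Theorem 2(2).* The bound $Q_3(k)\le1/k$ was shown in the first section. For the lower bound fix $0<\varepsilon<\frac12$. By the prime number theorem, for all large $k$ there is a prime $k+d$ with $1\le d\le\varepsilon k$. Then $2d\le k+1$, and (5) gives $N_3(k)\ge k^2-kd+d^2\ge(1-\varepsilon)k^2$, so $Q_3(k)\ge(1-\varepsilon)/k$. Since $\varepsilon$ was arbitrary, $Q_3(k)=(1-o(1))/k$. The conjectured value is $c_3(k)/k^3\sim\frac3{4k}$ by Lemma 11, so the ratio of the two tends to $\frac43$. No larger factor is possible for $n=3$: because $Q_3(k)\le1/k$ and $c_3(k)\ge\frac34k^2$, the ratio is at most $k^2/c_3(k)\le\frac43$. $\square$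

## Four summands on three-point blocks

The last case of Theorem 2(4) is $(n,k)=(4,3)$. The coefficients of $(1+x+x^2)^4$ are $1,4,10,16,19,16,10,4,1$, so $c_4(3)=19$. Let $H\subset[3]^4$ be good; we must show $|H|\le19$. By Lemma 7 and (4) its three slices $H_{4,c}$ are good sets in $[3]^3$ of size at most $7$. This gives only $|H|\le21$. To gain $2$ we show that at most one slice can have size $7$, because the hulls of all seven-point good sets share a point.

**Proposition 12.** If $F\subset[3]^3$ is good and $|F|=7$, then $\operatorname{conv}\{v_x:x\in F\}$ contains $\frac13\sum_{t\le3}\sum_{s\le3}e_{t,s}$.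

*Proof.* View $F$ as a partial Latin square with rows $x_1$, columns $x_2$ and symbols $x_3$. Permuting the labels within a coordinate changes neither goodness nor the point in question.

**Step 1: the shape.** We find which cells are filled. By Proposition 9 at most one slice in each direction has size $3$, and the others have size at most $2$. As the sizes sum to $7$, they are $3,2,2$ in each direction: one row is full, one column is full, and one symbol occurs three times. The two empty cells therefore lie in different rows and in different columns. Relabel so that the full row and the full column come first, the empty cells are $(2,2)$ and $(3,3)$, and the first row reads $A,B,C$. The first column is full, so $(2,1)$ and $(3,1)$ contain $B$ and $C$ in some order. The other filled cells are $(2,3)$ and $(3,2)$.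

**Step 2: the case $(2,1)=B$, $(3,1)=C$.** Here we find the required weights. Cell $(2,3)$ is not $B$, because of its row, and not $C$, because of its column, so it is $A$. Cell $(3,2)$ is not $C$ (row) and not $B$ (column), so it is $A$:
$$\begin{array}{ccc}A&B&C\\ B&\cdot&A\\ C&A&\cdot\end{array}$$
Put weight $\frac16$ on each of the six filled cells other than $(1,1)$. Each row, each column and each symbol occurs exactly twice among them, so each gets total weight $\frac13$. The corresponding average of the $v_x$ is $\frac13\sum_{t,s}e_{t,s}$.

**Step 3: the case $(2,1)=C$, $(3,1)=B$.** Here we show that it cannot occur. Cell $(2,3)$ is not $C$. If it were $A$, then rows $1$ and $2$ would read $A,C$ and $C,A$ in columns $1$ and $3$, and the graph of these two row slices on columns and symbols would contain the $4$-cycle through column $1$, symbol $A$, column $3$, symbol $C$. By Lemma 8 this is impossible, so $(2,3)=B$. Cell $(3,2)$ is not $B$. If it were $A$, then rows $1$ and $3$ would read $A,B$ and $B,A$ in columns $1$ and $2$, again a $4$-cycle. So $(3,2)=C$: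
$$\begin{array}{ccc}A&B&C\\ C&\cdot&B\\ B&C&\cdot\end{array}$$
Now both $B$ and $C$ occur three times, contradicting the sizes $3,2,2$ for symbols. $\square$

*Proof of Theorem 2(4).* The cases $n\le2$ and $k=1$ were done by hand, $k=2$ is Proposition 4, and $(3,3)$ follows from (4). For $(4,3)$ let $H\subset[3]^4$ be good. The hull $K_{4,c}(H)$ is the convex hull of the points $v_x$ for $x$ in the slice $H_{4,c}$, viewed in $[3]^3$. If two slices had size $7$, their hulls would both contain the point of Proposition 12, contradicting the goodness of $H$. So at most one slice has size $7$ and the other two have size at most $6$, which gives $|H|\le7+6+6=19=c_4(3)$. By Proposition 6, $Q_4(3)\le19/81=c_4(3)/3^4$. $\square$
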